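\title{Finite type implies finite ideal-type on smooth pseudoconvex domains}

\begin{abstract}
Let $p$ be a boundary point of a smoothly bounded pseudoconvex domain in $\mathbb C^n$. We prove that if $p$ is of finite type in the sense of D'Angelo, then Kohn's algorithm on $(0,1)$ forms generates the function $1$ at $p$ in finitely many steps. If the algorithm fails, a minimal prime $J$ over the ideal of all multipliers is closed under real radicals and is preserved by a Levi-null vector field. Over the fraction field of $C^\infty/J$ this field generates a formal complex manifold, and pseudoconvexity forces the defining function to vanish on it. Evaluating at suitable points near $p$ contradicts the local boundedness of the type. We also give a criterion for failure of the algorithm on $(0,q)$ forms and a version of the result without a type hypothesis. The proof gives no bound on the number of steps.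
\end{abstract}

\section{The problem and the results}\label{sec:intro}

\subsection{Three conditions at a boundary point}

Let $\Omega\subset\mathbb C^n$ be a smoothly bounded pseudoconvex domain, let $p\in b\Omega$, and let $r$ be a smooth local defining function: near $p$ we have $\Omega=\{r<0\}$ and $dr\ne0$ on $b\Omega$. We compare a geometric, an analytic and an algebraic condition at $p$.

For a smooth function of $t\in\mathbb C$, let $\nu$ denote its order of vanishing at $t=0$, that is, the lowest degree of a nonzero term of its Taylor series in $t,\bar t$. A smooth function is \emph{flat} at a point if all its derivatives vanish there; then $\nu=\infty$. For a curve $z$ with $z(0)=p$ we write $\nu(z)$ for the order of $z-p$, and we call $z$ \emph{nonsingular} if $\nu(z)=1$.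

\begin{definition}[Finite type]
Let $M=\{r=0\}$ be a smooth real hypersurface through $p$. Put
\[
\Delta^1(M,p)=\sup_z\frac{\nu(r\circ z)}{\nu(z)},
\]
where $z$ runs over the non-constant germs of holomorphic curves $(\mathbb C,0)\to(\mathbb C^n,p)$. The point $p$ is of \emph{finite type} (in the sense of D'Angelo) if $\Delta^1(M,p)<\infty$.
\end{definition}

The numerator measures how closely a complex curve, possibly singular, follows $M$. The denominator compensates for substitutions $t\mapsto t^l$, which multiply both orders by $l$.

\begin{definition}[Subelliptic estimate]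
A \emph{subelliptic estimate} holds at $p$ on $(0,1)$ forms if there are a neighborhood $W$ of $p$ and constants $C>0$, $\epsilon>0$ such that
\[
\|\phi\|_\epsilon^2\le C\big(\|\bar\partial\phi\|^2+\|\bar\partial^*\phi\|^2+\|\phi\|^2\big)
\]
for all smooth $(0,1)$ forms $\phi$ supported in $W\cap\overline\Omega$ that lie in the domain of $\bar\partial^*$. Here $\|\cdot\|_\epsilon$ is the tangential Sobolev norm of order $\epsilon$.
\end{definition}

Let $\mathcal E$ be the local ring of germs at $p$ of complex-valued smooth functions on $\mathbb C^n$, and let $\mathfrak m$ be its maximal ideal, the germs vanishing at $p$. The \emph{real radical} $\sqrt[\mathbb R]{I}$ of an ideal $I\subset\mathcal E$ is the set of germs $g$ such that $|g|^N\le C|f|$ near $p$ for some $f\in I$, some integer $N\ge1$ and some constant $C$. It is an ideal: if $|g_i|^{N}\le C|f_i|$ for $i=1,2$ (a common $N$ can be used because germs are bounded), then $|g_1+g_2|^{2N}\le C'(\bar f_1f_1+\bar f_2f_2)$, and the last sum lies in $I$. We call an ideal \emph{convex} if it equals its real radical. A real radical is convex,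 an increasing union of convex ideals is convex, and a convex ideal is closed under complex conjugation because $|\bar g|=|g|$.

\begin{definition}[Kohn's algorithm on $(0,1)$ forms]\label{def:kohn}
Let $I_1$ be the real radical of the ideal generated by $r$ and the coefficient of the $(n,n)$ form $\partial r\wedge\bar\partial r\wedge(\partial\bar\partial r)^{n-1}$. Let $I_{k+1}$ be the real radical of the ideal generated by $I_k$ and the coefficients of all forms
\begin{equation}\label{eq:forms}
\partial f_1\wedge\dots\wedge\partial f_j\wedge\partial r\wedge\bar\partial r\wedge(\partial\bar\partial r)^{n-1-j},\qquad 1\le j\le n-1,\quad f_1,\dots,f_j\in I_k .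
\end{equation}
The elements of $I_1\subset I_2\subset\cdots$ are subelliptic multipliers. The point $p$ is of \emph{finite ideal-type} if $1\in I_k$ for some $k$.
\end{definition}

By a theorem of Kohn, finite ideal-type implies a subelliptic estimate. By a theorem of Catlin, finite type is equivalent to a subelliptic estimate on $(0,1)$ forms. Hence finite ideal-type implies finite type, and one implication is needed to complete the logical circle. The problem, posed in \cite{ParkCity}, is to decide whether finite type implies finite ideal-type. It does.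

\begin{theorem}\label{thm:A}
Let $\Omega\subset\mathbb C^n$ be a smoothly bounded pseudoconvex domain and let $p\in b\Omega$ be a point of finite type. Then $1\in I_k$ for some $k$.
\end{theorem}

For $n=1$ the form $\partial r\wedge\bar\partial r=|r_z|^2\,dz\wedge d\bar z$ does not vanish at $p$, so $1\in I_1$. From now on $n\ge2$. The proof argues by contradiction from the union of all $I_k$, and it gives no bound on the number of steps or on the root orders $N$.

\subsection{The algorithm in a frame}\label{sec:frame}

We take $p=0$ and write $\partial_a=\partial/\partial z_a$, $\bar\partial_a=\partial/\partial\bar z_a$, $r_a=\partial_ar$, $r_{a\bar c}=\partial_a\bar\partial_cr$. Number the coordinates so that $r_n(0)\ne0$, and put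
\[
L_k=\partial_k-\frac{r_k}{r_n}\,\partial_n\quad(k<n),\qquad T=\frac1{r_n}\,\partial_n .
\]
Then $L_kr\equiv0$ and $Tr\equiv1$. We identify a $(1,0)$ vector with its coefficient vector $B\in\mathbb C^n$, and write
\[
\partial r(B)=\sum_a r_aB_a,\qquad H(B,B')=\sum_{a,c}r_{a\bar c}B_a\overline{B'_c},\qquad \lambda_{jk}=H(L_j,L_k)=\partial\bar\partial r(L_j,\overline{L_k}).
\]
The Hermitian matrix $\lambda=(\lambda_{jk})_{j,k<n}$ of smooth germs represents the Levi form. Pseudoconvexity means that $\lambda\ge0$ at the points of $b\Omega$. We call $(\lambda_{1k},\dots,\lambda_{n-1,k})$ the $k$-th \emph{Levi row} and $(L_1f,\dots,L_{n-1}f)$ the \emph{gradient row} of $f$.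

The coframe dual to $L_1,\dots,L_{n-1},T$ is $dz_1,\dots,dz_{n-1},\partial r$. Modulo terms containing $\partial r$ or $\bar\partial r$, which are killed in \eqref{eq:forms}, we therefore have $\partial f=\sum_{a<n}(L_af)\,dz_a$ and $\partial\bar\partial r=\sum_{k<n}\theta_k\wedge d\bar z_k$ with $\theta_k=\sum_{a<n}\lambda_{ak}\,dz_a$. With $l=n-1-j$, the $l$-th power of the last sum is $l!\sum_{k_1<\dots<k_l}\theta_{k_1}\wedge d\bar z_{k_1}\wedge\dots\wedge\theta_{k_l}\wedge d\bar z_{k_l}$. So the form \eqref{eq:forms} equals
\[
l!\sum_{k_1<\dots<k_l}\pm\,\Lambda_{k_1\dots k_l}\;dz_1\wedge\dots\wedge dz_{n-1}\wedge\partial r\wedge\bar\partial r\wedge d\bar z_{k_1}\wedge\dots\wedge d\bar z_{k_l},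
\]
where $\Lambda_{k_1\dots k_l}$ is the determinant whose rows are the gradient rows of $f_1,\dots,f_j$ and the Levi rows number $k_1,\dots,k_l$. The coefficients of a form in two different frames generate the same ideal. Hence $I_1=\sqrt[\mathbb R]{(r,\det\lambda)}$ (the case $j=0$), and the step from $I_k$ to $I_{k+1}$ adjoins the $(n-1)\times(n-1)$ determinants whose rows are Levi rows or gradient rows of elements of $I_k$.

This shows what the step measures. At a given point these determinants all vanish exactly when some nonzero vector $\sum b_kL_k$ is annihilated by all the rows, that is, when it is a null vector of the Levi form and is killed by the $\partial f$. The algorithm tries to eliminate such directions.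

The same recipe with smaller minors is the algorithm on $(0,q)$ forms. Let $1\le q\le n-1$. Let $I_1^q$ be the real radical of the ideal generated by $r$ and the $(n-q)\times(n-q)$ minors of $\lambda$, and let $I_{k+1}^q$ be the real radical of the ideal generated by $I^q_k$ and all $(n-q)\times(n-q)$ minors of matrices whose rows are Levi rows or gradient rows of elements of $I_k^q$. Thus $I_k^1=I_k$. We say that the algorithm on $(0,q)$ forms \emph{fails} at $p$ if $1\notin I_k^q$ for all $k$.

\subsection{Further results}

In the next two theorems $\Omega$ is smooth and pseudoconvex near $p$, and there is no type hypothesis. The first describes failure algebraically.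

\begin{theorem}\label{thm:B}
The algorithm on $(0,q)$ forms fails at $p$ if and only if there are a convex prime ideal $J\subsetneq\mathcal E$ with $r\in J$ and vector fields $v^1,\dots,v^q\in\operatorname{span}_{\mathcal E}(L_1,\dots,L_{n-1})$, whose coefficient vectors are linearly independent over $\operatorname{Frac}(\mathcal E/J)$, such that $v^i(J)\subset J$ and $\partial\bar\partial r(v^i,\overline{L_k})\in J$ for all $i,k$.
\end{theorem}

The second turns failure into geometry. It is the core of the paper.

\begin{theorem}\label{thm:C}
If the algorithm on $(0,q)$ forms fails at $p$, then there are a smooth real function $\tilde r$ with $\tilde r-r$ flat at $p$, points $p_m\to p$, and germs at $p_m$ of nonsingular $q$-dimensional complex submanifolds $S_m$ with $\tilde r|_{S_m}=O(|z-p_m|^{m+1})$.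
\end{theorem}

Theorem~\ref{thm:A} is the implication (1)$\Rightarrow$(2) of the following statement.

\begin{theorem}\label{thm:D}
Let $n\ge2$, let $\Omega\subset\mathbb C^n$ be smoothly bounded and pseudoconvex, and let $p\in b\Omega$. The following are equivalent:
\begin{enumerate}
\item[(1)] $p$ is of finite type;
\item[(2)] $p$ is of finite ideal-type;
\item[(3)] a subelliptic estimate on $(0,1)$ forms holds at $p$;
\item[(4)] for every smooth real $\tilde r$ with $\tilde r-r$ flat at $p$, the orders of contact of $\{\tilde r=0\}$ with nonsingular holomorphic curves are bounded near $p$.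
\end{enumerate}
\end{theorem}

Condition (4) means that there are $k$ and a neighborhood $W$ of $p$, depending on $\tilde r$, such that $\nu(\tilde r\circ\gamma)\le k$ for every nonsingular holomorphic curve germ $\gamma$ at any point of $\{\tilde r=0\}\cap W$.

We prove Theorems~\ref{thm:B} and~\ref{thm:C} for all $q$ at once. A reader interested only in Theorem~\ref{thm:A} may take $q=1$ and drop the index on $v^i$.

\section{Three examples}\label{sec:examples}

In the Taylor series of a function of $t\in\mathbb C$ we call the terms $t^i$ and $\bar t^{\,i}$ \emph{pure} and the terms $t^i\bar t^{\,j}$ with $i,j\ge1$ \emph{mixed}. If $h,f$ are holomorphic and vanish at $0$, then $2\operatorname{Re}h$ has only pure terms and $|f|^2$ has only mixed terms, so they cannot cancel.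

\begin{example}[Termination]\label{ex:model}
If $\lambda(0)>0$, then $\det\lambda$ is a unit and $1\in I_1$. For a degenerate case let $n=2$ and $r=2\operatorname{Re}z_2+|z_1|^{2m}$ with $m\ge2$. For a curve $z=(z_1,z_2)$ we have $\nu(r\circ z)=\min(\nu(z_2),2m\nu(z_1))\le2m\nu(z)$, with equality for $z=(t,0)$, so the type is $2m$. Here $\lambda=m^2|z_1|^{2m-2}$, hence $z_1\in I_1$, and $1=L_1z_1\in I_2$.
\end{example}

\begin{example}[A curve in the boundary]\label{ex:curve}
Suppose $b\Omega$ contains a nonsingular holomorphic curve $\gamma$ through $0$. Differentiating $r\circ\gamma\equiv0$ in $t$ gives $\partial r(\gamma')=0$, so $\gamma'=\sum_{k<n}\gamma_k'L_k$ with $(\gamma'_1,\dots,\gamma'_{n-1})\ne0$. Applying $\partial_t\partial_{\bar t}$ gives $\sum\lambda_{jk}\gamma'_j\overline{\gamma'_k}=0$. Since $\lambda\ge0$ along $\gamma$, the Cauchy--Schwarz inequality yields $\sum_j\gamma'_j\lambda_{jk}=0$ for all $k$. If $f\circ\gamma\equiv0$, then $\sum_k\gamma'_kL_kf=\partial_t(f\circ\gamma)=0$. So along $\gamma$ one nonzero vector annihilates all Levi rows and the gradient rows of all germs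 vanishing on $\gamma$. These germs form a proper convex ideal, and by induction it contains every $I_k$. The algorithm fails.
\end{example}

These two examples suggest that complex curves are the only obstruction, and hence that Theorem~\ref{thm:A} should hold. What stands in the way is that ideals of smooth germs are not determined by their zero sets. The germ $e^{-1/|z|^2}$ vanishes only at $0$, yet every element of the real radical of the ideal it generates is flat. So if the algorithm fails, the multipliers need not cut out any set in which one could look for a curve. The next example shows that, in addition, pseudoconvexity has to enter in an essential way. We shall return to it twice.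

\begin{example}[Pseudoconvexity is needed]\label{ex:sphere}
Let $n=3$, $\rho=2\operatorname{Re}z_2+|z_1|^2$ and $r=2\operatorname{Re}z_3+\rho^2$. Then $L_k=\partial_k-r_k\partial_3$ and, with $(\rho_1,\rho_2)=(\bar z_1,1)$,
\[
\lambda=\begin{pmatrix}2\rho+2|z_1|^2&2\bar z_1\\ 2z_1&2\end{pmatrix},\qquad\det\lambda=4\rho .
\]
The determinant takes negative values on $\{r=0\}$ arbitrarily near $0$, so $\{r<0\}$ is not pseudoconvex near $0$.

The origin has finite type. Let $z$ be a curve. If $\nu(z_3)<\min(\nu(z_1),\nu(z_2))$, then $\nu(r\circ z)=\nu(z_3)=\nu(z)$. Otherwise $\nu(z)=\min(\nu(z_1),\nu(z_2))$, and $\rho\circ z$ has order $s=\min(\nu(z_2),2\nu(z_1))\le2\nu(z)$ with a real leading part $P$. The part of degree $2s$ of $r\circ z$ is $P^2+2\operatorname{Re}(ct^{2s})$. It is not zero, because $P^2\ge0$, $P\neq0$, and $\operatorname{Re}(ct^{2s})$ vanishes or changes sign. Hence $\nu(r\circ z)\le4\nu(z)$.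

Nevertheless the ideals of Definition~\ref{def:kohn} never contain $1$. Let $\Sigma=\{r=\rho=0\}$, a smooth submanifold. On $\Sigma$ both Levi rows are multiples of $(\bar z_1,1)$. A germ vanishing on $\Sigma$ has the form $f=\alpha r+\beta\rho$, so on $\Sigma$ its gradient row is $\beta\cdot(\bar z_1,1)$. All $2\times2$ determinants vanish on $\Sigma$, and by induction so do all elements of all $I_k$.
\end{example}

\section{Dimension two}\label{sec:two}

The main idea, that an invariant ideal produces a formal complex curve on which $r$ vanishes, is fully visible for $n=2$. Let $L=L_1=\partial_1+c\,\partial_2$ with $c=-r_1/r_2$, and $\lambda=\lambda_{11}$. Suppose that $I=\bigcup_kI_k$ does not contain $1$, so $I\subset\mathfrak m$. We show that $0$ is not of finite type.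

The determinants of Section~\ref{sec:frame} have size one, so $\lambda\in I$ and $L(I)\subset I$. Since $I$ is closed under conjugation, $\bar L(I)\subset I$. Thus $L$ and $\bar L$ act as derivations of the ring $\mathcal E/I$.

\emph{They commute there.} We have $\lambda=\sum_a(Lz_a)\,\bar Lr_a=\bar Lr_1+c\bar Lr_2$. Applying $\bar L$ to $r_1+cr_2=0$ gives $\lambda=-r_2\bar Lc$, so $\bar Lc\in I$. Therefore $[L,\bar L]=-(\bar Lc)\partial_2+(L\bar c)\bar\partial_2$ has coefficients in $I$.

\emph{The iterates of $L$ behave like the derivatives of a holomorphic curve.} Put $w_j=L^jz=(L^jz_1,L^jz_2)$. Modulo $I$ we have $\bar Lw_j\equiv L^j\bar Lz=0$, and so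
\[
Lw_j=w_{j+1},\qquad L\bar w_j\equiv0,\qquad Lg=\sum_a(\partial_ag)\,w_{1,a}\quad(g\in\mathcal E),
\]
together with the conjugate rules for $\bar L$. These are the rules by which $\partial_t$ and $\partial_{\bar t}$ act on $\gamma^{(j)}$, $\overline{\gamma^{(j)}}$ and $g\circ\gamma$ when $\gamma$ is a holomorphic curve. By induction on $i+j$, if $P_{ij}$ is the universal polynomial that expresses $\partial_t^i\partial_{\bar t}^j(r\circ\gamma)$ through the derivatives of $r$, $\gamma$ and $\bar\gamma$, then $L^i\bar L^jr$ is congruent modulo $I$ to the same polynomial in the derivatives of $r$ and the $w_l,\bar w_l$ with $1\le l\le i+j$.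

\emph{Evaluate at $0$.} Let $\gamma_m(t)=\sum_{l\le m}w_l(0)t^l/l!$. Its first coordinate is $t$, so it is a nonsingular curve through $0$. Since $I\subset\mathfrak m$, congruences modulo $I$ become equalities at $0$, and $\partial_t^i\partial_{\bar t}^j(r\circ\gamma_m)(0)=(L^i\bar L^jr)(0)$ for $i+j\le m$. The right side is zero because $Lr=\bar Lr=0$ and $r(0)=0$. Hence $\nu(r\circ\gamma_m)\ge m+1$ for every $m$, and $\Delta^1(b\Omega,0)=\infty$.

Pseudoconvexity was not used. In higher dimension four things change.

\begin{enumerate}
\item The algorithm controls determinants, not a vector field. To extract a kernel vector we need linear algebra over a field, so we replace $I$ by a prime $J\supset I$ that keeps the properties of $I$, and work over $K=\operatorname{Frac}(\mathcal E/J)$ (Section~\ref{sec:prime}).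
\item The kernel field $v$ need not commute with $\bar v$. The Lie algebra they generate leads to a formal complex manifold over $K$, of some dimension $d$, in place of the curve (Section~\ref{sec:formal}).
\item The vanishing of $r$ on this manifold is no longer formal; it is false in Example~\ref{ex:sphere}. It follows from pseudoconvexity (Section~\ref{sec:vanish}), and to use an inequality we must give elements of $K$ numerical values (Section~\ref{sec:eval}).
\item The field $v$ may vanish at $0$, and elements of $K$ have denominators, so evaluation at $0$ is not available. We evaluate at nearby points instead. This gives high contact only near $0$ and only after a flat correction of $r$ (Section~\ref{sec:real}). The contradiction then comes from the local boundedness of the type (Section~\ref{sec:bounded}).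
\end{enumerate}

\section{A convex prime and null vector fields}\label{sec:prime}

We use three facts from commutative algebra. Every proper ideal $I$ of a commutative ring is contained in a prime that is minimal among the primes containing $I$ (Zorn's lemma; the intersection of a chain of primes is prime). The intersection of the primes containing an ideal is the set of elements having a power in it. The primes of the localization $\mathcal E_J$ at a prime $J$ correspond to the primes of $\mathcal E$ contained in $J$.

An arbitrary prime above $I$, such as $\mathfrak m$, forgets $I$. A minimal one does not.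

\begin{lemma}\label{lem:minprime}
Let $I\subsetneq\mathcal E$ be a convex ideal and $J$ a minimal prime over $I$. Then
\[
J=\{g\in\mathcal E:\ hg\in I\ \text{for some }h\notin J\},
\]
and $J$ is convex.
\end{lemma}

\begin{proof}
If $hg\in I\subset J$ and $h\notin J$, then $g\in J$ because $J$ is prime. Conversely let $g\in J$. By minimality $J\mathcal E_J$ is the only prime of $\mathcal E_J$ containing $I\mathcal E_J$, so a power of $g$ lies in $I\mathcal E_J$: there are $m\ge1$ and $h\notin J$ with $hg^m\in I$. Since $|hg|^m=|h|^{m-1}|hg^m|\le C|hg^m|$ and $I$ is convex, $hg\in I$.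

Now let $|g'|^N\le C|g|$ with $g\in J$, and take $h\notin J$ with $hg\in I$. Then $|hg'|^N\le C|h|^{N-1}|hg|\le C'|hg|$, so $hg'\in I$ and $g'\in J$.
\end{proof}

For a convex prime $J$ let $A=\mathcal E/J$, $K=\operatorname{Frac}A$, and let $[g]$ be the class of $g\in\mathcal E$. Since $J=\bar J$, conjugation descends to $A$ and to $K$. The field $K$ contains $\mathbb C$.

\begin{proof}[Proof of Theorem~\ref{thm:B}]
Suppose the algorithm fails. Then $I=\bigcup_kI_k^q$ is a proper convex ideal containing $r$. Let $J$ be a minimal prime over $I$; it is convex by Lemma~\ref{lem:minprime}. Consider the matrix over $K$ with $n-1$ columns whose rows are the classes of the Levi rows and of the gradient rows of all $g\in J$. We claim that its $(n-q)\times(n-q)$ minors vanish. A minor formed from Levi rows only lies in $I_1^q\subset J$. Otherwise it involves the gradient rows of $g_1,\dots,g_j\in J$, $j\ge1$. Choose $h_i\notin J$ with $h_ig_i\in I$. All $h_ig_i$ lie in one $I_k^q$, so the minor formed with the gradient rows of $h_ig_i$ in place of those of $g_i$ lies in $I^q_{k+1}\subset J$. Since $L_a(h_ig_i)=h_iL_ag_i+g_iL_ah_i\equiv h_iL_ag_i$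 modulo $J$, this minor is congruent to $h_1\cdots h_j$ times the original one. As $J$ is prime, the original minor is in $J$.

Hence the rows span a subspace of dimension at most $n-q-1$ of $K^{n-1}$, and the vectors annihilated by all rows form a space of dimension at least $q$. Take $q$ independent such vectors, clear denominators, and lift the entries to $v^i_k\in\mathcal E$. The fields $v^i=\sum_kv^i_kL_k$ satisfy $v^ig=\sum_kv_k^iL_kg\in J$ for $g\in J$, and $\partial\bar\partial r(v^i,\overline{L_k})=\sum_jv^i_j\lambda_{jk}\in J$.

Conversely, let $J$ and $v^i$ be given. Over $K$, the Levi rows and the gradient rows of elements of $J$ are annihilated by $q$ independent vectors, so they lie in a subspace of dimension $n-1-q$, and all their $(n-q)\times(n-q)$ minors lie in $J$. Since $r\in J$ and $J$ is convex, $I_1^q\subset J$, and $I_k^q\subset J$ implies $I^q_{k+1}\subset J$. As $1\notin J$, the algorithm fails.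
\end{proof}

\emph{In Sections~\ref{sec:formal}--\ref{sec:real} the algorithm on $(0,q)$ forms fails, and $J$, $A$, $K$, $v^1,\dots,v^q$ are as in Theorem~\ref{thm:B}.} We record what will be used.

First, $J\ne\mathfrak m$. Indeed, if $J=\mathfrak m$, then $z_k\in J$ and $v^1_k=v^1z_k\in J$ for all $k<n$, although the coefficient vector of $v^1$ is nonzero over $K$.

Second, let $\mathcal L$ be the complex Lie algebra of germs of vector fields generated by the $v^i$ and $\overline{v^i}$. It is closed under conjugation. Since $J=\bar J$, the fields $\overline{v^i}$ preserve $J$, hence every $X\in\mathcal L$ preserves $J$ and acts as a derivation of $A$ and of $K$, compatibly with brackets and with $\overline{Xf}=\bar X\bar f$. We write $z_a$ and $Xz_a$ also for their classes in $K$. The generators have pure type: $v^i\bar z_a=0=\overline{v^i}z_a$.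

Third, each $v=v^i$ is Levi-null in the following form, which does not mention the frame:
\begin{equation}\label{eq:null}
b\in K^n,\quad\sum_a[r_a]\,b_a=0\quad\Longrightarrow\quad\sum_{a,c}[r_{a\bar c}]\,b_a\,\overline{vz_c}=0 .
\end{equation}
Indeed, the hypothesis says $b=\sum_{k<n}b_kL_k$ over $K$, so the last sum equals $\sum_kb_k\sum_j[\lambda_{kj}\overline{v_j}]=\sum_kb_k\,\overline{\big[\sum_jv_j\lambda_{jk}\big]}=0$.

\section{The formal complex manifold}\label{sec:formal}

As a guide, imagine that $J$ consists of the germs vanishing on a real submanifold $\Sigma$ of $b\Omega$. The fields of $\mathcal L$ are then tangent to $\Sigma$. We look for a complex manifold whose tangent space is spanned by the $(1,0)$ parts of these fields, and we want its Taylor series at a variable point of $\Sigma$. Algebraically the variable point is $z=(z_1,\dots,z_n)\in K^n$, and the Taylor coefficients will be elements of $K$.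

Let $E\subset K^n$ be the $K$-span of the vectors $(Xz_1,\dots,Xz_n)$, $X\in\mathcal L$, and let $d=\dim_KE$. The first $n-1$ entries of $(v^iz_1,\dots,v^iz_n)$ are the coefficients of $v^i$, so these $q$ vectors are independent and $d\ge q\ge1$. Renumber the coordinates so that the projection of $E$ to the first $d$ coordinates is an isomorphism onto $K^d$. This is harmless: from here on we use only \eqref{eq:null}, Lemma~\ref{lem:hessian} below and the invariance of $J$, none of which depends on the numbering. Put
\[
\sigma(X)=(Xz_1,\dots,Xz_d)\in K^d\qquad(X\in\mathcal L).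
\]
The vectors $\sigma(X)$ span $K^d$.

A function $f$ on a complex manifold with coordinates $z_1,\dots,z_d$ is holomorphic exactly when $df$ is a combination of the $dz_i$. We copy this. Let $\mathcal O_K$ be the set of $f\in K$ for which there is $c\in K^d$ with $Xf=\sum_{i\le d}c_i\,Xz_i$ for all $X\in\mathcal L$. Such a $c$ is unique because the $\sigma(X)$ span $K^d$, and we write $\delta_if=c_i$. Since $E$ is the graph of a linear map over its first $d$ coordinates, $z_1,\dots,z_n\in\mathcal O_K$. For $j\le d$, $\delta_iz_j$ is $1$ if $i=j$ and $0$ otherwise. To form Taylor series we must be able to iterate the $\delta_i$; this is where closure under brackets is used.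

\begin{lemma}\label{lem:delta}
If $f\in\mathcal O_K$, then $\delta_if\in\mathcal O_K$ and $\delta_i\delta_jf=\delta_j\delta_if$.
\end{lemma}

\begin{proof}
Let $c_i=\delta_if$ and $X,Y\in\mathcal L$. Then
\[
[X,Y]f=X\sum_ic_iYz_i-Y\sum_ic_iXz_i=\sum_ic_i[X,Y]z_i+\sum_i\big(Xc_i\cdot Yz_i-Yc_i\cdot Xz_i\big).
\]
Since $[X,Y]\in\mathcal L$, the left side equals the first sum on the right, so
\begin{equation}\label{eq:closed}
\sum_i\big(Xc_i\cdot Yz_i-Yc_i\cdot Xz_i\big)=0 .
\end{equation}
This expression is $K$-bilinear in the derivations $X,Y$, so \eqref{eq:closed} holds on the $K$-span $\mathcal L_K$ of $\mathcal L$ in the space of derivations of $K$. If $X\in\mathcal L_K$ has $Xz_i=0$ for all $i\le d$, then $\sum_iXc_i\cdot Yz_i=0$ for all $Y\in\mathcal L$, hence $Xc_i=0$ for all $i$. So the $K$-linear functional $X\mapsto Xc_i$ factors through the surjection $X\mapsto(Xz_j)_{j\le d}$ of $\mathcal L_K$ onto $K^d$: there are $c_{ij}\in K$ with $Xc_i=\sum_jc_{ij}Xz_j$. Thus $c_i\in\mathcal O_K$ and $\delta_j\delta_if=c_{ij}$. Inserting this in \eqref{eq:closed} gives $\sum_{i,j}(c_{ij}-c_{ji})Xz_j\cdot Yz_i=0$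 for all $X,Y$, so $c_{ij}=c_{ji}$.
\end{proof}

Let $K[[\zeta,\bar\zeta]]$ be the ring of formal power series in $2d$ independent variables $\zeta_i,\bar\zeta_i$. Conjugation acts on it by conjugating the coefficients and exchanging $\zeta_i$ with $\bar\zeta_i$; a series is \emph{real} if it is fixed. Each $X\in\mathcal L$ acts on the coefficients. For $u\in K^d$ and $X\in\mathcal L$ put
\[
D_u=\sum_iu_i\,\partial_{\zeta_i},\qquad\bar D_u=\sum_i\bar u_i\,\partial_{\bar\zeta_i},\qquad\mathcal D_X=D_{\sigma(X)}+\bar D_{\sigma(\bar X)}=\sum_i(Xz_i)\,\partial_{\zeta_i}+\sum_i(X\bar z_i)\,\partial_{\bar\zeta_i}.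
\]
The formal complex manifold is the map $Z=(Z_1,\dots,Z_n)$,
\[
Z_l(\zeta)=\sum_\alpha\frac{\delta^\alpha z_l}{\alpha!}\,\zeta^\alpha\in K[[\zeta]],
\]
which is well defined by Lemma~\ref{lem:delta}. It has $Z(0)=z$ and $Z_j=z_j+\zeta_j$ for $j\le d$. The restriction of $g\in\mathcal E$ to it is obtained by substituting $Z$ into the Taylor series of $g$ at the variable point:
\begin{equation}\label{eq:hat}
\hat g=\sum_{\beta,\gamma}\frac{[\partial^\beta\bar\partial^\gamma g]}{\beta!\,\gamma!}\,(Z-z)^\beta(\bar Z-\bar z)^\gamma\in K[[\zeta,\bar\zeta]] .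
\end{equation}
The sum makes sense because $Z-z$ has no constant term. The next lemma says that moving the base point along $X$ is the same as moving inside the manifold.

\begin{lemma}\label{lem:move}
For $X\in\mathcal L$ and $g\in\mathcal E$ we have $X\hat g=\mathcal D_X\hat g$.
\end{lemma}

\begin{proof}
Since $\delta^\alpha z_l\in\mathcal O_K$, we have $X\delta^\alpha z_l=\sum_i(Xz_i)\,\delta_i\delta^\alpha z_l$, and summing over $\alpha$ gives $XZ_l=\sum_i(Xz_i)\,\partial_{\zeta_i}Z_l=\mathcal D_XZ_l$. Conjugating this identity for $\bar X$ gives $X\bar Z_l=\mathcal D_X\bar Z_l$.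

Apply $X$ to \eqref{eq:hat}. On the coefficients it acts by the chain rule, $X[g']=\sum_a[\partial_ag']Xz_a+\sum_a[\bar\partial_ag']X\bar z_a$, and this contributes $\sum_a\widehat{\partial_ag}\,Xz_a+\sum_a\widehat{\bar\partial_ag}\,X\bar z_a$. On the powers it contributes $\sum_a\widehat{\partial_ag}\,X(Z_a-z_a)+\sum_a\widehat{\bar\partial_ag}\,X(\bar Z_a-\bar z_a)$. The total is $\sum_a\widehat{\partial_ag}\,XZ_a+\sum_a\widehat{\bar\partial_ag}\,X\bar Z_a$. The operator $\mathcal D_X$ kills the coefficients, and on the powers it gives $\sum_a\widehat{\partial_ag}\,\mathcal D_XZ_a+\sum_a\widehat{\bar\partial_ag}\,\mathcal D_X\bar Z_a$. The two results agree.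
\end{proof}

Let $R=\hat r=\sum_{j\ge0}R_j$, with $R_j$ homogeneous of degree $j$ in $(\zeta,\bar\zeta)$. Each $R_j$ is real because $r$ is real, and $R_0=[r]=0$. Since $X$ preserves the degree and $\mathcal D_X$ lowers it by one, Lemma~\ref{lem:move} gives
\begin{equation}\label{eq:shift}
XR_j=\mathcal D_XR_{j+1}\qquad(X\in\mathcal L,\ j\ge0).
\end{equation}
If the operators $\mathcal D_X$ spanned all $2d$ directions $\partial_{\zeta_i},\partial_{\bar\zeta_i}$, as $\mathcal D_L=\partial_\zeta$ and $\mathcal D_{\bar L}=\partial_{\bar\zeta}$ do in the setting of Section~\ref{sec:two}, then \eqref{eq:shift} would give $R_j=0$ for all $j$ by induction. In general they span less.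

\begin{example}\label{ex:sphere2}
The constructions so far do not use pseudoconvexity, so we can run them in Example~\ref{ex:sphere}. Let $J$ be the ideal of germs $g$ such that $g|_\Sigma$ is flat at $0$. It is convex, and it is prime because $\mathcal E/J$ embeds in a ring of formal power series. The field $v=L_1-\bar z_1L_2=\partial_1-\bar z_1\partial_2$ kills $r$ and $\rho$, so it is tangent to $\Sigma$ and preserves $J$. Moreover $\lambda_{1k}-\bar z_1\lambda_{2k}$ equals $2\rho$ for $k=1$ and $0$ for $k=2$, so it lies in $J$. The algebra $\mathcal L$ is spanned by $v$, $\bar v$ and $w=[\bar v,v]=-\partial_2+\bar\partial_2$. Thus $d=2$ and $Z=(z_1+\zeta_1,z_2+\zeta_2,z_3)$. Since $[\rho]=[\operatorname{Re}z_3]=0$,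
\[
R=(\ell+\zeta_1\bar\zeta_1)^2,\qquad\ell=\zeta_2+\bar z_1\zeta_1+\bar\zeta_2+z_1\bar\zeta_1 .
\]
The operators $\mathcal D_v,\mathcal D_{\bar v},\mathcal D_w$ span three of the four directions. They kill $\ell$, and $R_2=\ell^2\ne0$.
\end{example}

\section{Evaluation near the base point}\label{sec:eval}

An element of $K$ is a quotient $c/c'$ of germs modulo $J$. It has no value at $0$, and a value at another point changes when $c$ is changed by an element of $J$. Convexity of $J$ repairs this: given finitely many elements of $J$ and finitely many germs outside $J$, there are points at which the former are negligible compared with the latter.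

Let $h\in\mathcal E\setminus J$ with $h\ge0$ and $h(0)=0$; thus $h\le1$ near $0$. Let $\mathcal E_h$ be the ring of germs at $0$ of functions on $\{h\ne0\}$ of the form $c/h^M$, $c\in\mathcal E$, and define
\[
\pi:\mathcal E_h\to K,\qquad\pi(c/h^M)=[c]/[h]^M .
\]
If $c/h^M=c'/h^{M'}$ on $\{h\ne0\}$, then $h\,(ch^{M'}-c'h^M)=0$ near $0$, so $[c][h]^{M'}=[c'][h]^M$. Hence $\pi$ is well defined. It is a homomorphism of $\mathbb C$-algebras that commutes with conjugation. An element $F\in\mathcal E_h$ with $\pi(F)=f$ is a \emph{lift} of $f$. Any finite set $\{[c_i]/[c'_i]\}\subset K$ has lifts for a suitable $h$: take $\theta\in\mathfrak m\setminus J$, which exists because $J\ne\mathfrak m$, and $h=|\theta|^2\prod_i|c'_i|^2$. This $h$ is not in $J$ because $J$ is prime and $J=\bar J$, and $h=c'_ih_i$ with $h_i\in\mathcal E$, so $c_ih_i/h$ lifts $[c_i]/[c'_i]$. In what follows only finitely many germs occur at a time, and we fix representatives on a common neighborhood of $0$.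

\begin{lemma}\label{lem:eval}
Let $f_i$ and $g_l$ be finitely many elements of $\mathcal E_h$ with $\pi(f_i)=0$ and $\pi(g_l)\ne0$. There are a germ $\kappa\in\mathcal E\setminus J$ with $\kappa\ge0$, $\kappa(0)=0$, and points $x_s\to0$ with $\kappa_s:=\kappa(x_s)>0$ and $h(x_s)>0$, such that for large $s$
\[
|f_i(x_s)|\le\kappa_s^{\,s},\qquad|g_l(x_s)|\ge\kappa_s^2,
\]
and such that for every $F\in\mathcal E_h$ there is an exponent $\beta_F$ with $|F(x_s)|\le\kappa_s^{-\beta_F}$ for large $s$.
\end{lemma}

\begin{proof}
Write $f_i=\tilde f_i/h^M$ and $g_l=\tilde g_l/h^M$ with $\tilde f_i\in J$ and $\tilde g_l\notin J$. Put $\kappa=h\prod_l|\tilde g_l|^2\notin J$ and $G=\sum_i|\tilde f_i|^2\in J$. For each $s$ there is a point $x_s$ with $|x_s|<1/s$, $\kappa(x_s)>0$ and $G(x_s)\le\kappa(x_s)^{4s}$; otherwise $\kappa^{4s}\le G$ near $0$, and convexity would give $\kappa\in J$. Then $h(x_s)>0$ and $\kappa_s\to0$. Near $0$ we have $\kappa\le Ch$ and $\kappa\le C|\tilde g_l|$. So at $x_s$, for large $s$,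
\[
|f_i|\le\kappa_s^{2s}h^{-M}\le C^M\kappa_s^{2s-M}\le\kappa_s^{\,s},\qquad|g_l|\ge|\tilde g_l|\ge\kappa_s/C\ge\kappa_s^2,
\]
and $F=c/h^{M'}$ satisfies $|F|\le C'\kappa_s^{-M'}\le\kappa_s^{-M'-1}$.
\end{proof}

The germ $\kappa$ may be flat, so $\kappa_s$ may be much smaller than any power of $|x_s|$. All estimates below are therefore measured in powers of $\kappa_s$.

\medskip\noindent\textbf{Lifting the formal manifold.} Given an integer $m\ge1$ and finitely many vectors $b\in K^d$, choose $h$ so that all $\delta^\alpha z_l$ with $1\le|\alpha|\le m$ and all components of the vectors have lifts in $\mathcal E_h$. Fix lifts $b(x)$, and lifts $F_{l,\alpha}$ of $\delta^\alpha z_l$, taking for $l\le d$ the constant $0$ or $1$ that $\delta^\alpha z_l$ equals. For $x$ near $0$ with $h(x)\ne0$ let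
\[
Z_x(\zeta)=x+\sum_{1\le|\alpha|\le m}\frac{F_\alpha(x)}{\alpha!}\,\zeta^\alpha,\qquad F_\alpha=(F_{1,\alpha},\dots,F_{n,\alpha}).
\]
This is a holomorphic polynomial map $\mathbb C^d\to\mathbb C^n$ whose first $d$ coordinates are $x_j+\zeta_j$. For $j\le m$ let $R_j(x;\zeta)$ be the part of degree $j$ of the Taylor series at $\zeta=0$ of the real function $r\circ Z_x$. That series is given by \eqref{eq:hat} with $\partial^\beta\bar\partial^\gamma r(x)$, $Z_x$, $x$ in place of $[\partial^\beta\bar\partial^\gamma r]$, $Z$, $z$. Its coefficients of degree $j\le m$ are therefore the same polynomials in the derivatives of $r$ and the $F_{l,\alpha},\overline{F_{l,\alpha}}$ as the coefficients of $R_j$ are in their images under $\pi$. Hence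
\begin{equation}\label{eq:lift}
\text{the coefficients of }R_j(x;\cdot)\text{ lie in }\mathcal E_h\text{ and lift those of }R_j\quad(j\le m).
\end{equation}
In the same way the coefficients of $D_{b(x)}R_j(x;\cdot)$ and $D_{b(x)}\bar D_{b(x)}R_j(x;\cdot)$, and their values at a fixed $\zeta=\omega\in\mathbb C^d$, lift the corresponding objects over $K$.

\section{The defining function vanishes on the formal manifold}\label{sec:vanish}

\subsection{The use of pseudoconvexity}

The maps $Z_x$ leave $b\Omega$, and their tangent vectors are not exactly tangent to the level sets of $r$. So we need positivity of the complex Hessian with error terms for both defects.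

\begin{lemma}\label{lem:hessian}
There are a constant $C$ and a neighborhood of $0$ such that for all $z$ in it and all $B\in\mathbb C^n$,
\[
H(B,B)\ge-C\big(|r|\,|B|^2+|\partial r(B)|\,|B|\big)\qquad\text{at }z .
\]
\end{lemma}

\begin{proof}
In the frame of Section~\ref{sec:frame} write $B=B'+\partial r(B)\,T$ with $B'=\sum_{k<n}B_kL_k$. Expanding, and using $|\partial r(B)|\le C|B|$ and $|B'|\le C|B|$, we get $H(B,B)\ge\sum\lambda_{jk}(z)B_j\overline{B_k}-C|\partial r(B)||B|$. Since $dr\ne0$, there is $z^*\in b\Omega$ with $|z-z^*|\le C|r(z)|$. As $\lambda$ is Lipschitz and $\lambda(z^*)\ge0$, the smallest eigenvalue of $\lambda(z)$ is at least $-C|r(z)|$.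
\end{proof}

Let $\Psi=r\circ Z_x$ and $b\in\mathbb C^d$, and put $B=D_bZ_x$. Since $Z_x$ is holomorphic, $D_b\Psi=\partial r(B)$ and $D_b\bar D_b\Psi=H(B,B)$, so the lemma reads
\begin{equation}\label{eq:pullback}
D_b\bar D_b\Psi\ge-C\big(|\Psi|\,|D_bZ_x|^2+|D_b\Psi|\,|D_bZ_x|\big).
\end{equation}
If the right side is of higher order in $\zeta$ than the leading term of the left side, that leading term must be nonnegative. A nonnegative homogeneous polynomial of odd degree is zero. The following lemma carries this out over $K$, and it is the only place where pseudoconvexity enters the proof.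

\begin{lemma}[Parity]\label{lem:parity}
Let $j\ge3$ be odd and $b\in K^d$. Suppose that $R_i=0$ for $i\le j-2$ and that $D_bR_{j-1}=0$. Then $D_b\bar D_bR_j=0$.
\end{lemma}

\begin{proof}
Suppose $G=D_b\bar D_bR_j\ne0$. It is homogeneous of odd degree $j-2$. There is $\omega_0\in\mathbb C^d$, $|\omega_0|\le1$, such that the value $G(\omega_0)\in K$ at $\zeta=\omega_0$, $\bar\zeta=\overline{\omega_0}$ is nonzero. Indeed, the substitution $\zeta=\xi+\sqrt{-1}\,\eta$, $\bar\zeta=\xi-\sqrt{-1}\,\eta$ is invertible over $K$ and gives a nonzero polynomial in $(\xi,\eta)$, which cannot vanish on all of $\mathbb R^{2d}$ because $\mathbb R\subset K$ is infinite; then we scale.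

Use the lifting with $m=j$ and the vector $b$. Put $G(x;\omega)=\big(D_{b(x)}\bar D_{b(x)}R_j(x;\cdot)\big)(\omega)$. This number is real because $R_j(x;\cdot)$ is real-valued, and it is odd in $\omega$. Apply Lemma~\ref{lem:eval} with the single function $g=G(\,\cdot\,;\omega_0)$, and with the coefficients of $R_i(x;\cdot)$, $i\le j-2$, and of $D_{b(x)}R_{j-1}(x;\cdot)$ as the $f_i$. By \eqref{eq:lift} and the hypotheses, $\pi(g)\neq0$ and $\pi(f_i)=0$. Choose an integer $\beta\ge1$ with $|F_{l,\alpha}(x_s)|,|b_i(x_s)|\le\kappa_s^{-\beta}$ for large $s$, and fix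
\[
M=(j+5)\beta+3 .
\]
Write $x=x_s$, $\kappa=\kappa_s$, $b=b(x_s)$, $\Psi=r\circ Z_x$, $\tau=\kappa^M$, $\Lambda=\kappa^{-(j+1)\beta}$. Let $s$ be large, in particular $s\ge jM$, so that $\kappa^s\le\tau^j$. The constants in $O(\cdot)$ do not depend on $s$.

On the ball $|\zeta|\le\tau$ all derivatives of $Z_x$ of positive order are $O(\kappa^{-\beta})$, so $|Z_x(\zeta)-x|=O(\kappa^{M-\beta})\to0$, and $Z_x$ maps the ball into the neighborhood of Lemma~\ref{lem:hessian}. By the chain rule the derivatives of $\Psi$ of order at most $j+1$ are $O(\Lambda)$ on the ball; in particular the coefficients of all $R_i(x;\cdot)$ are $O(\Lambda)$. Taylor's formula gives, for $|\omega|\le1$ and every partial derivative $\partial^\gamma$ in $\zeta,\bar\zeta$ of order $|\gamma|\le2$,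
\[
\partial^\gamma\Psi(\tau\omega)=\sum_{i\le j}\big(\partial^\gamma R_i\big)(x;\tau\omega)+O\big(\Lambda\tau^{j+1-|\gamma|}\big).
\]
We estimate the terms of \eqref{eq:pullback} at $\zeta=\tau\omega$.
\begin{itemize}
\item In $\Psi$, the terms with $i\le j-2$ are $O(\kappa^s)=O(\tau^j)$, and those with $i=j-1,j$ are $O(\Lambda\tau^{j-1})$. So $\Psi=O(\Lambda\tau^{j-1})$.
\item In $D_b\Psi$, the terms with $i\le j-2$ are $O(\kappa^{-\beta}\tau^j)$, the term $D_bR_{j-1}$ is $O(\tau^j)$, and $D_bR_j$ and the remainder are $O(\kappa^{-\beta}\Lambda\tau^{j-1})$. So $D_b\Psi=O(\kappa^{-\beta}\Lambda\tau^{j-1})$.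
\item In $D_b\bar D_b\Psi$, the terms with $i\le j-2$ are $O(\kappa^{-2\beta}\tau^j)$, the term $\bar D_b(D_bR_{j-1})$ is $O(\kappa^{-\beta}\tau^j)$, the term with $i=j$ is $\tau^{j-2}G(x;\omega)$, and the remainder is $O(\kappa^{-2\beta}\Lambda\tau^{j-1})$.
\item $|D_bZ_x|=O(\kappa^{-2\beta})$.
\end{itemize}
Inserting these bounds in \eqref{eq:pullback} and dividing by $\tau^{j-2}$, we obtain
\[
G(x;\omega)\ge-C\kappa^{-4\beta}\Lambda\tau=-C\kappa^{M-(j+5)\beta}=-C\kappa^3 .
\]
Choose $\omega=\pm\omega_0$ with $G(x;\omega)=-|G(x;\omega_0)|\le-\kappa^2$. Then $1\le C\kappa_s$ for all large $s$, which is false because $\kappa_s\to0$.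
\end{proof}

In Example~\ref{ex:sphere2} take $j=3$ and $b=\sigma(v)=(1,-\bar z_1)$. Then $R_0=R_1=0$ and $D_bR_2=2\ell D_b\ell=0$, but $R_3=2\ell\zeta_1\bar\zeta_1$ gives $D_b\bar D_bR_3=2\ell\ne0$. So the lemma fails without pseudoconvexity.

We shall use polarization: if $V\subset K^d$ is a $\mathbb C$-linear subspace, $P\in K[\zeta,\bar\zeta]$, and $D_b\bar D_bP=0$ for all $b\in V$, then $D_u\bar D_wP=0$ for all $u,w\in V$. This follows from $4D_u\bar D_w=\sum_{l=0}^3\iota^lD_{u+\iota^lw}\bar D_{u+\iota^lw}$ with $\iota=\sqrt{-1}$.

\subsection{Propagation along brackets}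

\begin{proposition}\label{prop:R}
$R=0$.
\end{proposition}

\begin{proof}
Suppose not, and let $\mu\ge1$ be minimal with $R_\mu\ne0$. By \eqref{eq:shift},
\begin{equation}\label{eq:kill}
D_{\sigma(X)}R_\mu+\bar D_{\sigma(\bar X)}R_\mu=XR_{\mu-1}=0\qquad(X\in\mathcal L).
\end{equation}

\emph{Step 1: $\mu=1$ or $\mu$ is even.} Suppose $\mu\ge3$ is odd. Lemma~\ref{lem:parity} applies with $j=\mu$ to every $b\in K^d$, because $R_{\mu-1}=0$. By polarization $\partial_{\zeta_i}\partial_{\bar\zeta_l}R_\mu=0$ for all $i,l$. So no monomial of $R_\mu$ contains both a $\zeta_i$ and a $\bar\zeta_l$, and $R_\mu=Q+\bar Q$ with $Q\in K[\zeta]$ homogeneous of degree $\mu$. Now \eqref{eq:kill} reads $D_{\sigma(X)}Q+\bar D_{\sigma(\bar X)}\bar Q=0$. The first term is a polynomial in $\zeta$ alone, the second in $\bar\zeta$ alone, and both are homogeneous of degree $\mu-1\ge1$, so each vanishes. As the $\sigma(X)$ span $K^d$, all first derivatives of $Q$ vanish. Then $Q=0$ and $R_\mu=0$, a contradiction.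

For the remaining cases consider the $K$-subspace of directions in which $R_\mu$ is constant,
\[
\mathcal N=\{u\in K^d:\ D_uR_\mu=0\}.
\]
Since $R_\mu$ is real, $\overline{D_uR_\mu}=\bar D_uR_\mu$, so $u\in\mathcal N$ if and only if $\bar D_uR_\mu=0$. We shall show that $\sigma(X)\in\mathcal N$ for all $X\in\mathcal L$. Let $v$ be one of the $v^i$ and $a=\sigma(v)$. Since $\sigma(\bar v)=0$, we have $\mathcal D_v=D_a$ and $\mathcal D_{\bar v}=\bar D_a$, and \eqref{eq:kill} with $X=v$ gives $a\in\mathcal N$. To pass from generators to brackets, note that $\bar vz_i=0$ implies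
\begin{equation}\label{eq:bracket}
\sigma([\bar v,X])=\bar v(\sigma(X)),
\end{equation}
where $\bar v$ acts on components. So we need $\mathcal N$ to be stable under $\bar v$. For $u\in\mathcal N$, apply $\bar v$ to $D_uR_\mu=0$ and use \eqref{eq:shift} with $X=\bar v$:
\begin{equation}\label{eq:obstruction}
0=D_{\bar v(u)}R_\mu+D_u(\bar vR_\mu)=D_{\bar v(u)}R_\mu+D_u\bar D_aR_{\mu+1}.
\end{equation}
The obstruction is thus a mixed second derivative of the next term.

\emph{Step 2: $D_u\bar D_aR_{\mu+1}=0$ for $u\in\mathcal N$.} Let $\mu$ be even. Lemma~\ref{lem:parity} applies with $j=\mu+1$ to every $b\in\mathcal N$. Since $u,a\in\mathcal N$, polarization on $\mathcal N$ gives the claim.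

Let $\mu=1$. Here the Levi-null property of $v$ is used. The linear part of $Z_c-z_c$ is $\sum_i(\delta_iz_c)\zeta_i$. Put $\tilde u_c=\sum_iu_i\,\delta_iz_c$, and note that $\sum_ia_i\,\delta_iz_c=vz_c$ by the definition of $\delta_i$. From \eqref{eq:hat}, $D_uR_1=\sum_c[r_c]\tilde u_c$. The only terms of degree two in \eqref{eq:hat} that contain both $\zeta$ and $\bar\zeta$ come from $|\beta|=|\gamma|=1$, so $D_u\bar D_aR_2=\sum_{c,c'}[r_{c\bar c'}]\,\tilde u_c\,\overline{vz_{c'}}$. Since $D_uR_1=0$, this vanishes by \eqref{eq:null}.

By Steps 1 and 2 and \eqref{eq:obstruction}, $\overline{v^i}(\mathcal N)\subset\mathcal N$ for each $i$.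

\emph{Step 3: $\sigma(X)\in\mathcal N$ for all $X\in\mathcal L$.} Let $\mathcal L_{\mathcal N}=\{X\in\mathcal L:\sigma(X)\in\mathcal N\}$, a complex subspace containing all $v^i$ and $\overline{v^i}$. It is closed under conjugation: if $D_{\sigma(X)}R_\mu=0$, then $\bar D_{\sigma(\bar X)}R_\mu=0$ by \eqref{eq:kill}, so $\sigma(\bar X)\in\mathcal N$. It is stable under $\operatorname{ad}\overline{v^i}$ by \eqref{eq:bracket}, and then under $\operatorname{ad}v^i$ because $[v^i,X]$ is the conjugate of $[\overline{v^i},\bar X]$. So $\mathcal L_{\mathcal N}$ contains the span $\mathcal W$ of all brackets $[w_1,[w_2,\dots,[w_{l-1},w_l]\cdots]]$, $l\ge1$, in the generators. Finally $\mathcal W=\mathcal L$: by the Jacobi identity $\{Y\in\mathcal L:[Y,\mathcal W]\subset\mathcal W\}$ is a subalgebra, it contains the generators, so it is $\mathcal L$; hence $\mathcal W$ is a subalgebra containing the generators.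

Since the $\sigma(X)$ span $K^d$, we get $\mathcal N=K^d$. Then all first derivatives of $R_\mu$ in $\zeta$ and $\bar\zeta$ vanish, and $R_\mu=0$ because $\mu\ge1$. This contradiction proves the proposition.
\end{proof}

\section{From the formal manifold to submanifolds near the base point}\label{sec:real}

By Proposition~\ref{prop:R} and Lemma~\ref{lem:eval}, at suitable points $x$ the Taylor coefficients of $r\circ Z_x$ up to a given order are not zero but extremely small; even $x$ itself need not lie on $b\Omega$. We remove these coefficients by corrections of $r$ supported in disjoint balls that shrink to $0$. The corrections are so small that their sum is smooth and flat at $0$.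

\begin{proof}[Proof of Theorem~\ref{thm:C}]
Fix a real cutoff function $\chi$ supported in the unit ball of $\mathbb C^n$ with $\chi=1$ near $0$, and write $z'=(z_1,\dots,z_q)$. Fix $m\ge1$ and use the lifting of Section~\ref{sec:eval} for this $m$, with no extra vectors. Since $q\le d$, we may define $\Gamma_x(t)=Z_x(t_1,\dots,t_q,0,\dots,0)$ for $t\in\mathbb C^q$. Its first $q$ coordinates are $x'+t$. Let
\[
P_x(t)=\sum_{|\alpha|+|\beta|\le m}s_{\alpha\beta}(x)\,t^\alpha\bar t^{\,\beta}
\]
be the Taylor polynomial of degree $m$ of $r\circ\Gamma_x$ at $t=0$. It is real-valued. By \eqref{eq:lift} and Proposition~\ref{prop:R}, $s_{\alpha\beta}\in\mathcal E_h$ and $\pi(s_{\alpha\beta})=0$. Lemma~\ref{lem:eval} gives a smooth $\kappa$ with $\kappa(0)=0$, so that $\kappa(x)\le C_m|x|$, and points $x_s\to0$ with $\kappa_s>0$, hence $x_s\ne0$, and $|s_{\alpha\beta}(x_s)|\le\kappa_s^{\,s}$. For $x=x_s$ and $\eta=|x|/2\le1$ put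
\[
e(z)=-\chi\Big(\frac{z-x}\eta\Big)P_x(z'-x').
\]
The derivatives of order at most $m$ of the first factor are $O(\eta^{-m})$, and on the support those of the second are $O(\kappa_s^{\,s})$. Since $\eta\ge\kappa_s/(2C_m)$, we get $\|e\|_{C^m}\le C'_m\kappa_s^{\,s-m}\to0$ as $s\to\infty$.

Inductively in $m$, choose $s$ so large that $p_m=x_s$ and $e_m=e$ satisfy $\|e_m\|_{C^m}\le2^{-m}$, $0<|p_m|<1/m$ and $|p_m|<\frac14|p_{m-1}|$. The support of $e_m$ lies in the shell $\frac12|p_m|\le|z|\le\frac32|p_m|$, and these shells are disjoint because $\frac32|p_m|<\frac38|p_{m-1}|$. For each $l$ we have $\|e_m\|_{C^l}\le2^{-m}$ when $m\ge l$, so $\sum_me_m$ converges in every $C^l$ to a smooth real function. All its derivatives vanish at $0$, since each $e_m$ vanishes near $0$. Put $\tilde r=r+\sum_me_m$.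

Let $S_m$ be the germ at $p_m$ of the image of the map $\Gamma_{p_m}$ constructed for $m$. It is a graph over the coordinates $z'$, hence a nonsingular $q$-dimensional complex submanifold. Near $p_m$ we have $\tilde r=r-P_{p_m}(z'-p_m')$, so for $z=\Gamma_{p_m}(t)$ with $t$ small,
\[
\tilde r(z)=r\circ\Gamma_{p_m}(t)-P_{p_m}(t)=O(|t|^{m+1})=O(|z-p_m|^{m+1}),
\]
because $|t|=|z'-p'_m|\le|z-p_m|$.
\end{proof}

\section{Local boundedness of the type and the main theorems}\label{sec:bounded}

The correction may destroy pseudoconvexity, and the high contact occurs at points $p_m\ne p$. So we need to know, for an arbitrary hypersurface, that finite type at one point bounds the contact at nearby points.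

\begin{proposition}[D'Angelo \cite{DAngelo}, special case]\label{prop:bounded}
Let $M=\{r=0\}$ be a smooth real hypersurface through $0$ in $\mathbb C^n$, pseudoconvex or not, with $\Delta=\Delta^1(M,0)<\infty$. There are $k$ and a neighborhood $W$ of $0$ such that $\nu(r\circ\gamma)\le k$ for every germ $\gamma$ of a nonsingular holomorphic curve at any point $y\in M\cap W$.
\end{proposition}

D'Angelo proves more, namely $\Delta^1(M,y)\le2\Delta^1(M,0)^{n-1}$ for $y$ near $0$. We include a proof of the special case. The idea is to replace the real function $r$ by a compact family of ideals of holomorphic germs. Finite type bounds their codimension at $0$, and codimension is upper semicontinuous.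

Let $\mathcal O$ be the ring of holomorphic germs at $0\in\mathbb C^n$, with maximal ideal $\mathfrak n$. The \emph{integral closure} $\overline{\mathfrak a}$ of an ideal $\mathfrak a\subset\mathcal O$ is the set of $g$ satisfying an equation $g^l+a_1g^{l-1}+\dots+a_l=0$ with $a_i\in\mathfrak a^i$. We use three standard facts.
\begin{itemize}
\item \emph{Valuative criterion:} $g\in\overline{\mathfrak a}$ if and only if $\nu(g\circ z)\ge\min_{f\in\mathfrak a}\nu(f\circ z)$ for every holomorphic curve germ $z:(\mathbb C,0)\to(\mathbb C^n,0)$.
\item \emph{Brian\c{c}on--Skoda theorem:} $\overline{\mathfrak a^n}\subset\mathfrak a$.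
\item \emph{Nakayama's lemma:} if $\mathfrak n^j\subset\mathfrak a+\mathfrak n^{j+1}$, then $\mathfrak n^j\subset\mathfrak a$.
\end{itemize}

\begin{proof}[Proof of Proposition~\ref{prop:bounded}]
\emph{The ideals.} Let $k\ge2$. For $y$ near $0$, Taylor's formula gives
\[
r(y+w)-r(y)=2\operatorname{Re}h_y(w)+\sum_{\substack{|\alpha|,|\beta|\ge1\\|\alpha|+|\beta|\le k}}c_{\alpha\beta}(y)\,w^\alpha\bar w^\beta+O(|w|^{k+1}),
\]
with $h_y$ a holomorphic polynomial and $h_y(0)=0$. Put $P_\alpha=\sum_\beta\overline{c_{\alpha\beta}(y)}\,w^\beta$. The mixed sum is $\sum_\alpha w^\alpha\overline{P_\alpha}$, and it is real, so it equals $\sum_\alpha\operatorname{Re}(w^\alpha\overline{P_\alpha})=\|f_y\|^2-\|g_y\|^2$ with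
\[
f_y=\tfrac12\,(w^\alpha+P_\alpha)_\alpha,\qquad g_y=\tfrac12\,(w^\alpha-P_\alpha)_\alpha,\qquad1\le|\alpha|\le k-1 .
\]
These are holomorphic polynomial maps into a space $\mathbb C^{n_k}$, vanishing at $w=0$, with coefficients continuous in $y$. For a unitary matrix $U$ of size $n_k$, let $\mathfrak a(y,U,k)\subset\mathcal O$ be the ideal generated by $h_y$ and the components of $f_y-Ug_y$.

\emph{(i) A bound on the codimension at $y=0$, independent of $k$ and $U$.} Let $N\ge\max(\Delta,2)$ be an integer, $k\ge N$, and $\mathfrak a=\mathfrak a(0,U,k)$. Let $z$ be a non-constant curve germ at $0$ and $s=\min_{f\in\mathfrak a}\nu(f\circ z)$. Then $h_0\circ z$ and $f_0\circ z-Ug_0\circ z$ have order at least $s$. Since $\|Ug_0\|=\|g_0\|$, the function $\|f_0\circ z\|^2-\|g_0\circ z\|^2$ also has order at least $s$. Hence $\Delta\nu(z)\ge\nu(r\circ z)\ge\min(s,(k+1)\nu(z))$. As $k+1>\Delta$, this forces $s\le\Delta\nu(z)\le N\nu(z)$. The ideal $\mathfrak a^n$ contains an element of order $ns\le nN\nu(z)$ along $z$, while elements of $\mathfrak n^{nN}$ have order at least $nN\nu(z)$ (for a constant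 curve their order is infinite). By the valuative criterion and the Brian\c{c}on--Skoda theorem, $\mathfrak n^{nN}\subset\overline{\mathfrak a^n}\subset\mathfrak a$. With $D=\dim\mathcal O/\mathfrak n^{nN}$ we get $\dim\mathcal O/\mathfrak a(0,U,k)\le D$. Because $D$ does not depend on $k$, we may now choose $k$ in terms of $D$.

\emph{(ii) The bound persists nearby.} Fix $k=\max(N,2D)$ and write $\mathfrak a(y,U)$. The image of $\mathfrak a(y,U)$ in the finite-dimensional space $\mathcal O/\mathfrak n^{D+1}$ is spanned by the products of the generators with the monomials of degree at most $D$. These finitely many vectors depend continuously on $(y,U)$, so their rank cannot drop near a given $(0,U_0)$, and there $\dim\mathcal O/(\mathfrak a(y,U)+\mathfrak n^{D+1})\le D$. The $D+2$ integers $d_j=\dim\mathcal O/(\mathfrak a(y,U)+\mathfrak n^j)$ satisfy $0=d_0\le d_1\le\dots\le d_{D+1}\le D$, so $d_j=d_{j+1}$ for some $j\le D$. By Nakayama's lemma $\mathfrak n^D\subset\mathfrak n^j\subset\mathfrak a(y,U)$. The unitary group is compact, so finitely many such neighborhoods give a neighborhood $W$ of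 $0$ with $\mathfrak n^D\subset\mathfrak a(y,U)$ for all $y\in W$ and all $U$.

\emph{(iii) High contact produces a unitary matrix.} Let $y\in M\cap W$, let $\gamma$ be a nonsingular curve at $y$, put $w=\gamma-y$, and suppose $\nu(r\circ\gamma)\ge k+1$. Then
\[
2\operatorname{Re}h_y(w(t))+\|f_y(w(t))\|^2-\|g_y(w(t))\|^2=O(|t|^{k+1}).
\]
The pure terms give $h_y\circ w=O(t^{k+1})$. Write $f_y\circ w=\sum_{i\ge1}f_it^i$ and $g_y\circ w=\sum_{i\ge1}g_it^i$. The coefficients of $t^i\bar t^{\,j}$ give $\langle f_i,f_j\rangle=\langle g_i,g_j\rangle$ for $i+j\le k$. So the families $(f_i)$ and $(g_i)$, $1\le i\le k/2$, have the same Gram matrix. The map $g_i\mapsto f_i$ is then a well-defined isometry between their spans, and it extends to a unitary $U$. All elements of $\mathfrak a(y,U)$ vanish along $w$ to order at least $\lfloor k/2\rfloor+1\ge D+1$. But if $w_l'(0)\ne0$, the $D$-th power of the $l$-th coordinate lies in $\mathfrak n^D\subset\mathfrak a(y,U)$ and has order $D$ along $w$. This contradiction shows that $\nu(r\circ\gamma)\le k$.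
\end{proof}

\begin{proof}[Proof of Theorems~\ref{thm:A} and~\ref{thm:D}]
(1)$\Rightarrow$(4). Let $\tilde r-r$ be flat at $p$. Then $d\tilde r(p)=dr(p)\ne0$, so $\tilde M=\{\tilde r=0\}$ is a smooth real hypersurface through $p$. For every holomorphic curve germ $z$ at $p$ the function $(\tilde r-r)\circ z$ is $O(|t|^l)$ for all $l$, so $\nu(\tilde r\circ z)=\nu(r\circ z)$. Hence $\Delta^1(\tilde M,p)=\Delta^1(b\Omega,p)<\infty$, and Proposition~\ref{prop:bounded} applied to $\tilde M$ gives (4). This is the only use of finite type.

(4)$\Rightarrow$(2). If (2) is false, Theorem~\ref{thm:C} with $q=1$ gives $\tilde r$, points $p_m\to p$ and nonsingular curves $S_m$ through $p_m$. Then $\tilde r(p_m)=0$, and a nonsingular parametrization $\gamma_m$ of $S_m$ has $\nu(\tilde r\circ\gamma_m)\ge m+1$. So (4) is false.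

(2)$\Rightarrow$(3) is Kohn's theorem, and (3)$\Rightarrow$(1) is part of Catlin's theorem. This proves Theorem~\ref{thm:D}. The chain (1)$\Rightarrow$(4)$\Rightarrow$(2), which uses neither of the two quoted theorems, proves Theorem~\ref{thm:A} for $n\ge2$.
\end{proof}

\begin{thebibliography}{9}

\bibitem{DAngelo}
D'Angelo, Ann. of Math. \textbf{115} (1982), 615--637.

\bibitem{ParkCity}
\emph{IAS/Park City}, \texttt{https://github.com/long396/Books}.

\end{thebibliography}
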